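# Prescribing $\det\nabla u$ and gaining one derivative: failure in $W^{m+1,\infty}$, success in $\bigcap_{q<\infty}W^{m+1,q}$

## 1. Densities that need only one integration

Start on the interval $(0,1)$. Let $f\in W^{m,\infty}(0,1)$ with $\inf f>0$ and $\int_0^1f=1$. The map $u(x)=\int_0^xf$ satisfies $u'=f$, $u(0)=0$, $u(1)=1$, and $u\in W^{m+1,\infty}(0,1)$. So $u$ has exactly one derivative more than $f$, in the same $L^\infty$ scale.

In higher dimension we replace $u'$ by the Jacobian determinant. There is one case which is still an ordinary differential equation. Let $B$ be the open unit ball of $\mathbb R^n$, $n\ge2$.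

**Proposition 1.** Let $f$ be a radial Lipschitz function on $B$ with $\inf f>0$ and $\int_Bf=|B|$. Then there is $u\in W^{2,\infty}(B,\mathbb R^n)$ with $\det\nabla u=f$ in $B$ and $u(x)=x$ on $\partial B$.

**Proof.** Put
$$A(x)=n\int_0^1f(tx)\,t^{n-1}\,dt,\qquad u(x)=A(x)^{1/n}x .$$
The function $A$ is radial, Lipschitz, and $A\ge\inf f>0$. For $|x|=1$, polar coordinates give $A=\frac{n}{|S^{n-1}|}\int_Bf=\frac{n|B|}{|S^{n-1}|}=1$, so $u(x)=x$ on $\partial B$.

Write $r=|x|$ and regard $A,f$ as functions of $r$. Then $r^nA(r)=n\int_0^rf(s)s^{n-1}ds$, and differentiating for $r>0$ gives $rA'=n(f-A)$. Hence, for $x\ne0$, $\nabla A=n(f-A)\,x/|x|^2$ and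
$$\partial_ju_i=A^{1/n}\delta_{ij}+A^{1/n-1}(f-A)\frac{x_ix_j}{|x|^2},\qquad \nabla u=A^{1/n}\Big(I+\frac{f-A}{A}\,\hat x\hat x^T\Big),\quad \hat x=\frac{x}{|x|}.$$
The determinant is $A\big(1+\frac{f-A}A\big)=f$. It remains to see that $\nabla u$ is Lipschitz. The factors $A^{1/n}$ and $A^{1/n-1}$ are Lipschitz. The function $f-A$ is Lipschitz and vanishes at $0$, because $A(0)=f(0)$; so $|f-A|\le L|x|$, while $|\nabla(x_ix_j/|x|^2)|\le C/|x|$. The product $(f-A)x_ix_j/|x|^2$ is therefore continuous, with value $0$ at the origin, and has bounded gradient away from the origin. So it is Lipschitz, $u\in C^1$, and $u\in W^{2,\infty}(B,\mathbb R^n)$. $\square$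

In both cases one scalar equation determined one scalar unknown, and every derivative of $\nabla u$ was read off from $\nabla f$. What changes in general? For a non-radial $f$ we have one scalar equation for $n$ unknown functions, and a bound is wanted on *all* derivatives of $\nabla u$.

## 2. The equation on a domain, and two theorems

Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded connected open set with smooth boundary, and let $m\ge1$. We study
$$\det\nabla u=f\ \text{ in }\Omega,\qquad u(x)=x\ \text{ on }\partial\Omega,\tag{1}$$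
where $u:\Omega\to\mathbb R^n$, $(\nabla u)_{ij}=\partial_ju_i$, the equation holds almost everywhere, and the boundary condition holds in the trace sense. The function $f$ prescribes the local change of volume. Since the boundary is pinned, the total must be right, and we impose $\int_\Omega f=|\Omega|$. Let
$$W^{m,p,+}(\Omega)=\Big\{f\in W^{m,p}(\Omega):\ \inf_\Omega f>0,\ \int_\Omega f=|\Omega|\Big\}.$$
The paper "Prescribing the Jacobian determinant in Sobolev spaces" (https://ems.press/content/serial-article-files/17393?nt=1) asks: for $f\in W^{m,\infty,+}(\Omega)$, is there a solution $u\in W^{m+1,\infty}(\Omega,\mathbb R^n)$? If not, is there one in $\bigcap_{1\le q<\infty}W^{m+1,q}(\Omega,\mathbb R^n)$? The answers are no and yes.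

Conventions. For matrices, $|\cdot|$ is the operator norm. $C^k(\overline\Omega)$, $k\le\infty$, consists of the $C^k$ functions on $\Omega$ whose derivatives of order $\le k$ (all orders if $k=\infty$) extend continuously to $\overline\Omega$. On a ball $b$ we use $W^{m+1,\infty}(b)=C^{m,1}(\overline b)$: derivatives of order $\le m$ are bounded and Lipschitz. A subset of a topological space is *meager* if it is contained in a countable union of closed sets with empty interior. In a Baire space, such as an open subset of a closed affine subspace of a Banach space, a meager set contains no nonempty open set. A property holds for *generic* $f$ if it fails only on a meager set.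

**Theorem A.** Let $Y=W^{m,\infty}(\Omega)$ or $Y=C^m(\overline\Omega)$, and let $Y^+=\{f\in Y:\inf f>0,\ \int_\Omega f=|\Omega|\}$ with the topology of $Y$. The set of $f\in Y^+$ for which there exist a nonempty open $\omega\subset\Omega$ and $u\in W^{m+1,\infty}(\omega,\mathbb R^n)$ with $\det\nabla u=f$ a.e. in $\omega$ is meager in the Baire space $Y^+$. In particular, for generic $f\in W^{m,\infty,+}(\Omega)$, and for generic $f\in C^m(\overline\Omega)$ with the same constraints, (1) has no solution in $W^{m+1,\infty}(\Omega,\mathbb R^n)$.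

**Theorem B.** Let $f$ be measurable with $\inf_\Omega f>0$. Then (1) has a solution $u\in\bigcap_{1\le q<\infty}W^{m+1,q}(\Omega,\mathbb R^n)$ if and only if $f\in\bigcap_{1\le q<\infty}W^{m,q}(\Omega)$ and $\int_\Omega f=|\Omega|$. In that case $u$ can be taken to be a $C^1$-diffeomorphism of $\overline\Omega$ with $u^{-1}\in\bigcap_qW^{m+1,q}$. In particular a solution in $\bigcap_qW^{m+1,q}$ exists for every $f\in W^{m,\infty,+}(\Omega)$.

The "in particular" of Theorem A is the case $\omega=\Omega$; that of Theorem B holds because $\Omega$ is bounded, so $W^{m,\infty}(\Omega)\subset W^{m,q}(\Omega)$. Both theorems hold for all $n\ge2$, all $\Omega$ as above and all $m\ge1$.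

A negative theorem must deal with every solution at once, and there are many. For $f=1$ on the unit disk, besides $u=\mathrm{id}$ one has the twists $(r,\vartheta)\mapsto(r,\vartheta+\phi(r))$ in polar coordinates, with $\phi$ smooth, constant near $0$ and zero near $1$; they preserve area and fix the boundary. The same freedom is visible in the linear model. If $u=\mathrm{id}+w$ with $w$ small, then $\det\nabla u=1+\operatorname{div}w+\dots$, so the model is $\operatorname{div}w=g$ with $g\in W^{m,\infty}$, and we ask for $w\in W^{m+1,\infty}$. A sensible person tries $w=\nabla\varphi$ with $\Delta\varphi=g$, remembers that $g\mapsto D^2\varphi$ is not bounded on $L^\infty$, and hopes that this is a counterexample. It is not.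

**Example.** Take $n=2$, $m=1$, $z=x_1+ix_2=re^{i\vartheta}$ and $\varphi=\operatorname{Re}(z^3)\log r$. Since $\operatorname{Re}z^3$ and $\log r$ are harmonic off $0$ and $x\cdot\nabla\operatorname{Re}z^3=3\operatorname{Re}z^3$,
$$\Delta\varphi=2\,\nabla\operatorname{Re}z^3\cdot\frac{x}{r^2}=\frac{6\operatorname{Re}z^3}{r^2}=6r\cos3\vartheta=:g .$$
The function $g$ is homogeneous of degree $1$ and smooth off $0$, hence Lipschitz. But $\partial_1^3\varphi=6\log r+{}$(a bounded function), so $w=\nabla\varphi$ is not in $W^{2,\infty}$ near $0$. Nevertheless $w=\frac13g(x)\,x$ satisfies $\operatorname{div}w=\frac13(2g+x\cdot\nabla g)=g$, is homogeneous of degree $2$ and smooth off $0$, and so is in $W^{2,\infty}$.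

One bad formula for $w$ therefore proves nothing. An obstruction has to be a *test function* against which every $w$ pairs badly. Sections 3 to 6 do this and prove Theorem A; Sections 7 to 9 prove Theorem B.

## 3. Freezing coefficients: Theorem A from a lemma on the divergence

This is the linear statement that we need.

**Lemma 2.** There are $c>0$ and $N_0$, depending on $n,m$, such that for every $N\ge N_0$ there is $g\in C_c^\infty(B)$ with $|\partial^\alpha g|\le1$ for all $|\alpha|=m$ and the following property: if $w\in W^{m+1,\infty}(B,\mathbb R^n)$ and $\|\partial_1^m(\operatorname{div}w-g)\|_{L^\infty(B)}\le c/N$, then $\|D^{m+1}w\|_{L^\infty(B)}\ge cN$.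

So the $m$-th derivatives of $g$ are at most $1$, and every $w$ that solves $\operatorname{div}w=g$, even only approximately and only after applying $\partial_1^m$, has a huge $(m+1)$-st derivative. The tolerance $c/N$ is what lets the lemma survive the nonlinearity. We assume Lemma 2 for now.

**Step 1: a countable cover.** The purpose is to reduce Theorem A to closed sets. $Y^+$ is an open subset of a closed affine subspace of a Banach space, so it is a Baire space; it contains $1$. For a ball $b=B(x_0,R)$ with $\overline b\subset\Omega$ and $M\in\mathbb N$ let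
$$Z_{b,M}=\{f\in Y^+:\ \exists\,u\in W^{m+1,\infty}(b,\mathbb R^n),\ \|u\|_{W^{m+1,\infty}(b)}\le M,\ \det\nabla u=f\text{ a.e. in }b\}.$$
If $f$ is in the set of Theorem A, with $\omega$ and $u$, choose a ball $b$ with rational center and radius and $\overline b\subset\omega$; then $f\in Z_{b,M}$ for some integer $M$. There are countably many pairs $(b,M)$, so it suffices that each $Z_{b,M}$ is closed with empty interior.

**Step 2: $Z_{b,M}$ is closed.** Let $f_k\to f$ in $Y^+$ with $f_k\in Z_{b,M}$ via $u_k$. The $u_k$ are bounded in $C^{m,1}(\overline b)$. By Arzelà–Ascoli and weak-* compactness a subsequence converges in $C^m(\overline b)$, and weak-* in $W^{m+1,\infty}(b)$, to some $u$ with norm $\le M$. As $m\ge1$, $\nabla u_k\to\nabla u$ uniformly, so $\det\nabla u=\lim\det\nabla u_k=\lim f_k=f$ in $b$.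

**Step 3: perturb an interior point by a small copy of $g$.** Suppose $f$ is an interior point of $Z_{b,M}$. Let $g$ be the function of Lemma 2 for an $N\ge N_0$ to be chosen later. For $0<r<\min(R,1)$ put $G_r(x)=r^mg((x-x_0)/r)$, extended by $0$. Then $G_r\in C_c^\infty(\Omega)$ and $|\partial^\alpha G_r|\le1$ for $|\alpha|=m$. The support lies in a ball of radius $\le1$, and integrating along lines parallel to $e_1$, whose intersection with this ball has length at most $2$, gives $|\partial^\beta G_r|\le2^m$ for all $|\beta|\le m$. So $G_r-\frac1{|\Omega|}\int_\Omega G_r$ has mean zero and is bounded in $Y$ uniformly in $N$ and $r$. Hence there is $\kappa\in(0,1)$, depending on $f$ but not on $N,r$, with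
$$f':=f+\kappa\Big(G_r-\frac1{|\Omega|}\int_\Omega G_r\Big)\in Z_{b,M}\quad\text{for all such }N,r.$$
Let $u,u'$ be maps as in the definition of $Z_{b,M}$ for $f,f'$. Below, $C_M$ depends only on $M,n,m,b$.

**Step 4: the top-order part is a divergence with frozen coefficients.** Let $|\alpha|=m$. By the Leibniz rule, a.e. in $b$,
$$\partial^\alpha f=\operatorname{cof}\nabla u:\nabla\partial^\alpha u+E_\alpha(u).\tag{2}$$
The first term collects the contributions in which all $m$ derivatives fall on one factor of the determinant. In every other contribution at least two factors are differentiated, so none is differentiated more than $m-1$ times; thus $E_\alpha(u)$ is a universal polynomial in the derivatives of $u$ of orders between $1$ and $m$, and $E_\alpha=0$ if $m=1$. Derivatives of $u$ of order $\le m$ are bounded and Lipschitz with constants $\le C_M$. Since $m\ge1$, this covers the first derivatives, so both $\operatorname{cof}\nabla u$ and $E_\alpha(u)$ are Lipschitz with constant $\le C_M$. Put $P=\operatorname{cof}\nabla u(x_0)$.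 As $P:\nabla v=\sum_{i,j}P_{ij}\partial_jv_i=\operatorname{div}(P^Tv)$ and $|\nabla\partial^\alpha u|\le C_M$, we get on $B(x_0,r)$
$$\partial^\alpha f=\partial^\alpha\operatorname{div}(P^Tu)+E_\alpha(u)(x_0)+O(C_Mr),$$
and likewise for $f',u',P'$. Let $h=P'^Tu'-P^Tu$. Subtracting the two identities (the constant $\int_\Omega G_r$ disappears because $m\ge1$), there are numbers $e_\alpha$ with $|e_\alpha|\le C_M$ such that
$$\partial^\alpha\operatorname{div}h=\kappa\,\partial^\alpha G_r+e_\alpha+O(C_Mr)\quad\text{on }B(x_0,r),\ |\alpha|=m.$$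

**Step 5: rescale, and contradict Lemma 2.** Remove the constants with a polynomial: let $Q_0(y)=\sum_{|\alpha|=m}e_\alpha y^\alpha/\alpha!$, so $\partial^\alpha Q_0=e_\alpha$ for $|\alpha|=m$, and for $y\in B$ put
$$w(y)=\kappa^{-1}r^{-m-1}h(x_0+ry)-\kappa^{-1}\Big(\int_0^{y_1}Q_0(t,y_2,\dots,y_n)\,dt,\,0,\dots,0\Big).$$
The operator $\partial^\alpha\operatorname{div}$ has order $m+1$, so the powers of $r$ cancel, and $(\partial^\alpha G_r)(x_0+ry)=\partial^\alpha g(y)$. Hence
$$\partial^\alpha\operatorname{div}w=\partial^\alpha g+O(\kappa^{-1}C_Mr)\quad(|\alpha|=m),\qquad\|D^{m+1}w\|_{L^\infty(B)}\le\kappa^{-1}C_M.$$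
First choose $N\ge N_0$ with $cN>\kappa^{-1}C_M$; this fixes $g$. Then choose $r$ so small that the error $O(\kappa^{-1}C_Mr)$ is at most $c/N$. With $\alpha=(m,0,\dots,0)$ this contradicts Lemma 2. So $Z_{b,M}$ has empty interior, and Theorem A follows from Lemma 2. $\square$

## 4. Oscillation in one direction: a pairing of size $K$ against a source of size $K$

We look for $S\in L^1(B)$ such that $\int\partial_1^mg\,S$ is large while $|\int\partial_1^m\operatorname{div}w\,S|\le C\|D^{m+1}w\|_\infty$ for every $w$. The natural supply of such functions is the *Riesz product* $\prod_l(1+\cos(\lambda_l\theta_l\cdot x))$ with rapidly increasing frequencies.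

**Example.** On $[0,2\pi]$ let $C_l=\cos(5^lx)$ and $R_s=\prod_{l\le s}(1+C_l)\ge0$. Expanding $R_s$ gives the frequencies $\sum_l\varepsilon_l5^l$ with $\varepsilon_l\in\{-1,0,1\}$, and integers have at most one expansion in base $5$ with digits in $\{-2,\dots,2\}$. So only the trivial term has frequency $0$, and the mean of $R_s$ is $1$. Likewise $C_lR_s=\big(\frac12+C_l+\frac12\cos(2\cdot5^lx)\big)\prod_{i\ne l,\,i\le s}(1+C_i)$ has mean $\frac12$ for $l\le s$. Thus, under the probability density $R_s/2\pi$, every cosine has mean $\frac12$ and not $0$. Call this the *drift*.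

Here is the first attempt. Let $\chi\in C_c^\infty(B)$ be a cutoff, $C_s=\cos(\lambda_sx_1)$ with $\lambda_s$ increasing very fast, $R_s=\prod_{l\le s}(1+C_l)$, and $S=\sum_{s\le K}C_sR_{s-1}\chi$. The sum telescopes, $\sum_sC_sR_{s-1}=R_K-1$, so $S=(R_K-1)\chi$ is bounded in $L^1$ independently of $K$, and $|\int\partial_1^{m+1}w_1S|\le C\|D^{m+1}w\|_\infty$. If $\partial_1^mg\approx\sum_sC_s$, the pairing $\int\partial_1^mg\,S$ is about $\frac K2\int\chi$, because the terms $C_s\cdot C_sR_{s-1}\chi$ contribute $\frac12$ each. So $\|D^{m+1}w\|_\infty\gtrsim K$. But $\partial_1^mg$ has size $K$ as well, and no truncation helps: by the drift, $\sum_sC_s$ has mean $K/2$ under the density $R_K$, so it is large exactly where the product lives.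

Nor can one direction ever suffice. If $g$ depends on $x_1$ only, then $w=(\int_0^{x_1}g\,dt,0,\dots,0)$ solves $\operatorname{div}w=g$, and the only nonzero entry of $D^{m+1}w$ is $\partial_1^mg$.

We would win if the $m$-th derivatives of $g$ had size $\sqrt K$ while the pairing kept size $K$. Independent terms *without drift* have sums of size $\sqrt K$. So oscillate in several directions $\theta_j$ with weights $c_j$ chosen so that the drifts cancel in *all* derivatives of order $m$. But $S$ should still see only $\theta_1$, and the telescoping identity wants all factors. These two requirements are met by two pieces of algebra.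

## 5. Directions with cancelling drift, and a form that sees only one of them

Put $J=m+2$. Let $\theta_1=e_1,\theta_2,\dots,\theta_J$ be pairwise non-parallel unit vectors in $\mathbb R^2\times\{0\}\subset\mathbb R^n$. For $\theta=(a,b,0,\dots,0)$ let $\theta^\perp=(-b,a,0,\dots,0)$. Let $\tau_j=(\theta_j^\alpha)_{|\alpha|=m}$, with $0^0=1$; this is the vector of factors that $\partial^\alpha$, $|\alpha|=m$, produces on a wave in direction $\theta_j$.

**Lemma 3.** (a) There are real $c_1=1,c_2,\dots,c_J$ with $\sum_jc_j\tau_j=0$. (b) There is a form $\ell$ of degree $m+1$ in $(\xi_1,\xi_2)$ with $\ell(\theta_1)=1$ and $\ell(\theta_j)=0$ for $j\ge2$. With $p_1=\xi_1^{m+1}-\ell$ and $p_j=\ell$ for $j\ge2$, one has $p_j(\xi)=(\theta_j^\perp\cdot\xi)M_j(\xi)$ with $M_j$ homogeneous of degree $m$.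

**Proof.** (a) Forms of degree $m$ in $(\xi_1,\xi_2)$ make a space of dimension $m+1<J$. So the $J$ evaluations at the $\theta_j$ satisfy a nontrivial relation $\sum_jc_jp(\theta_j)=0$ for all such $p$. If $c_1=0$, then for each $j\ge2$ the form $p(\xi)=\prod_{i\ne1,j}(\theta_i^\perp\cdot\xi)$, which has degree $J-2=m$, gives $c_jp(\theta_j)=0$ with $p(\theta_j)\ne0$, so $c_j=0$: all coefficients vanish, a contradiction. Normalize $c_1=1$. Monomials $\xi^\alpha$, $|\alpha|=m$, that involve $\xi_3,\dots,\xi_n$ vanish at all $\theta_j$. Hence $\sum_jc_j\tau_j=0$.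

(b) Let $\ell(\xi)=\prod_{j=2}^J\frac{\theta_j^\perp\cdot\xi}{\theta_j^\perp\cdot\theta_1}$, of degree $J-1=m+1$; the denominators are nonzero because no $\theta_j$, $j\ge2$, is parallel to $\theta_1$. Then $\ell(\theta_1)=1$ and $\ell(\theta_j)=0$ for $j\ge2$. So $p_j(\theta_j)=0$ for every $j$ (for $j=1$ it is $1-1$), and a binary form vanishing at $\theta_j$ is divisible by $\theta_j^\perp\cdot\xi$. $\square$

**Example.** Let $m=1$, $n=2$, so $J=3$. Take $\theta_1=(1,0)$, $\theta_2=(-\frac12,\frac{\sqrt3}2)$, $\theta_3=(-\frac12,-\frac{\sqrt3}2)$. Here $\tau_j=\theta_j$, $c_1=c_2=c_3=1$, and $\ell=(\xi_1+\xi_2/\sqrt3)(\xi_1-\xi_2/\sqrt3)=\xi_1^2-\frac13\xi_2^2$. Indeed $\ell(\theta_2)=\ell(\theta_3)=\frac14-\frac13\cdot\frac34=0$. Also $p_1=\frac13\xi_2^2$, which is divisible by $\theta_1^\perp\cdot\xi=\xi_2$.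

The use of (b) is this. A wave $C=\cos(\lambda\theta_j\cdot x)$ is constant along $\theta_j^\perp$, so one derivative in $p_j(\partial)w_1$ can be moved off $w_1$ without touching $C$, and the remaining oscillating integral is then tiny. Against a $\theta_1$-wave, $\partial_1^{m+1}w_1$ is as good as $\ell(\partial)w_1$; against a $\theta_j$-wave, $j\ge2$, $\ell(\partial)w_1$ is as good as $0$. So we may *add* all the missing terms and telescope.

## 6. Proof of Lemma 2

**Step 1: the objects.** Here we fix the test function and the source, up to the frequencies. Let $A=\sum_j|c_j||\tau_j|>0$ (Euclidean norms). Fix $\chi,\zeta\in C_c^\infty(B)$ with values in $[0,1]$, $\zeta=1$ on $\operatorname{supp}\chi$, and $I_0:=\int\chi>0$. Fix a smooth function $\rho$ on the Euclidean space containing the $\tau_j$ with $0\le\rho\le1$, $\rho(T)=1$ for $|T|\le1$, $\rho(T)=0$ for $|T|\ge2$. $C$ denotes constants depending only on these choices, never on $N$.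

Let $N$ be so large that $N^2/(8A^2)\ge1$, and put $K=\lfloor N^2/(8A^2)\rfloor$, so
$$\frac{N^2}{16A^2}\le K\le\frac{N^2}{8A^2}.\tag{3}$$
Order the pairs $k=(s,j)$, $1\le s\le K$, $1\le j\le J$, lexicographically; write $s(k)=s$, $j(k)=j$. We call $s$ the block. For $\lambda_k\ge1$, to be chosen inductively, put
$$C_k=\cos(\lambda_k\theta_{j(k)}\cdot x),\qquad R_k=\prod_{l\le k}(1+C_l)\ge0,\qquad\mathcal R_s=R_{(s,J)},\quad\mathcal R_0=1,$$
and let $R_{k-1}$ be the product over $l<k$; thus $R_{k-1}=\mathcal R_{s-1}$ for $k=(s,1)$. Define the truncated sum of the waves, a vector indexed by $|\alpha|=m$, by $T_0=0$ and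
$$T_s=T_{s-1}+\rho_{s-1}d_s,\qquad d_s=\sum_jc_j\tau_jC_{s,j},\qquad\rho_s=\rho(T_s/N).$$
All these functions are smooth, and $T_s,\rho_s,\mathcal R_s$ depend only on the frequencies of blocks $\le s$. Since $T_s$ differs from $T_{s-1}$ only where $|T_{s-1}|<2N$, and $|d_s|\le A$, we have
$$|T_s|\le2N+A\quad\text{for all }s.\tag{4}$$
The source and the test function are
$$g_*=\zeta\sum_kc_{j(k)}\lambda_k^{-m}\rho_{s(k)-1}\cos\big(\lambda_k\theta_{j(k)}\cdot x-\tfrac{m\pi}2\big),\qquad S=\sum_{s=1}^KC_{s,1}\mathcal R_{s-1}\chi.$$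
The phase is there because $m$ derivatives of $\cos(t-\frac{m\pi}2)$ give $\cos t$. In the example of Section 5 the waves of $g_*$ are $\lambda_k^{-1}\sin(\lambda_k\theta_{j(k)}\cdot x)$.

**Step 2: the frequencies.** The purpose is to make the waves behave as if independent, up to an error $\eta\in(0,1]$ which depends on $N$ and is fixed below. The only tool is one integration by parts in direction $\theta$: for $a\in C_c^\infty(B)$, $\psi\in W^{1,\infty}(B)$, a unit vector $\theta$ and a phase $\phi$,
$$\Big|\int\cos(\lambda\theta\cdot x+\phi)\,a\psi\,dx\Big|=\lambda^{-1}\Big|\int\sin(\lambda\theta\cdot x+\phi)\,\theta\cdot\nabla(a\psi)\,dx\Big|\le C\lambda^{-1}\|a\|_{W^{1,1}}\|\psi\|_{W^{1,\infty}}.\tag{5}$$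
Choose the $\lambda_k$ successively, each so large depending on the earlier ones that the following hold. Each time, only finitely many amplitudes $a$, made from earlier frequencies, occur in (5), with frequency $\lambda_k$ or $2\lambda_k$.

(F1) $|\int C_kR_{k-1}\chi|\le\eta$ for all $k$, with $a=R_{k-1}\chi$, $\psi=1$. Since $R_k\chi=R_{k-1}\chi+C_kR_{k-1}\chi$, it follows that $|\int R_k\chi-I_0|\le KJ\eta$ for all $k$.

(F2) For every $\psi\in W^{1,\infty}(B)$, all $k$ and all $i$,
$$\Big|\int\psi\,C_k\,(\theta_{j(k)}^\perp\cdot\nabla)(R_{k-1}\chi)\Big|\le\eta\|\psi\|_{W^{1,\infty}},\qquad\Big|\int\psi\,C_k\,\partial_i(R_{k-1}\chi)\Big|\le\eta\|\psi\|_{W^{1,\infty}}.$$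
One $\lambda_k$ serves all $\psi$ because (5) is uniform in $\psi$.

(F3) For all $s$ and all $l\ne(s,1)$, $|\int\rho_{s(l)-1}C_l\,C_{s,1}\mathcal R_{s-1}\chi|\le\eta$. If $l<(s,1)$, arrange this when choosing $\lambda_{s,1}$, with $a=\rho_{s(l)-1}C_l\mathcal R_{s-1}\chi$. If $l>(s,1)$, arrange it when choosing $\lambda_l$, with $a=\rho_{s(l)-1}C_{s,1}\mathcal R_{s-1}\chi$; this uses only frequencies before $l$. Also
$$\Big|\int\rho_{s-1}C_{s,1}^2\mathcal R_{s-1}\chi-\tfrac12\int\rho_{s-1}\mathcal R_{s-1}\chi\Big|\le\eta,$$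
by $\cos^2t=\frac12+\frac12\cos2t$.

(F4) Write $\Pi_s=\prod_j(1+C_{s,j})$, so $\mathcal R_s=\mathcal R_{s-1}\Pi_s$. For all $s$ and $i$,
$$\Big|\int|T_{s-1}|^2\mathcal R_{s-1}\chi(\Pi_s-1)\Big|\le C\eta,\qquad\Big|\int\rho_{s-1}T_{s-1}\mathcal R_{s-1}\chi\big(C_{s,i}\Pi_s-\tfrac12\big)\Big|\le C\eta.$$
The first holds because $\Pi_s-1=\sum_jC_{s,j}\prod_{i<j}(1+C_{s,i})$, and the $j$-th term is handled when choosing $\lambda_{s,j}$. For the second (this is the drift $\frac12$) write
$$C_{s,i}\Pi_s=\sum_{j>i}C_{s,j}\Big[C_{s,i}\prod_{l<j}(1+C_{s,l})\Big]+C_{s,i}(1+C_{s,i})\prod_{j<i}(1+C_{s,j}),$$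
$$C_{s,i}(1+C_{s,i})=\tfrac12+C_{s,i}+\tfrac12\cos(2\lambda_{s,i}\theta_i\cdot x),\qquad\tfrac12\prod_{j<i}(1+C_{s,j})=\tfrac12+\tfrac12\sum_{j<i}C_{s,j}\prod_{l<j}(1+C_{s,l}).$$
Apart from the final constant $\frac12$, every term is a cosine of frequency $\lambda_{s,j}$ or $2\lambda_{s,i}$ times a function of strictly earlier frequencies, so (5) applies.

(F5) $|\partial^\alpha g_*-\zeta T_K^\alpha|\le\eta$ on $B$ for $|\alpha|=m$, where $T_K^\alpha$ is the $\alpha$-component of $T_K=\sum_kc_{j(k)}\tau_{j(k)}\rho_{s(k)-1}C_k$. Indeed, by the Leibniz rule,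
$$\lambda^{-m}\partial^\alpha\big(a\cos(\lambda\theta\cdot x-\tfrac{m\pi}2)\big)=a\,\theta^\alpha\cos(\lambda\theta\cdot x)+O(\lambda^{-1}\|a\|_{C^m}),$$
applied with $a=\zeta\rho_{s(k)-1}$, which depends only on frequencies before $k$.

Now $\eta$ is fixed so small, depending on $N$ and hence on $K$, that $KJ\eta\le\min(1,I_0/4)$ and that the two further smallness requirements in Steps 3 and 4 hold. These involve only $K$ and constants $C$, so there is no circularity: $N,K,\eta$ come first, the frequencies after. In particular $\int R_k\chi\le\frac54I_0\le2I_0$ for all $k$.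

**Step 3: the truncation rarely acts.** The aim is to show that, under the density $\mathcal R_s\chi$, the vector $T_s$ has size at most about $\sqrt s$. Let $E_s=\int|T_s|^2\mathcal R_s\chi$, $E_0=0$. Expand
$$|T_s|^2=|T_{s-1}|^2+2\rho_{s-1}T_{s-1}\cdot d_s+\rho_{s-1}^2|d_s|^2 .$$
Multiply by $\mathcal R_{s-1}\Pi_s\chi$ and integrate. By (F4) the first term gives $E_{s-1}+O(\eta)$. The middle term gives
$$2\sum_ic_i\tau_i\cdot\int\rho_{s-1}T_{s-1}\mathcal R_{s-1}\chi\,C_{s,i}\Pi_s=\Big(\sum_ic_i\tau_i\Big)\cdot\int\rho_{s-1}T_{s-1}\mathcal R_{s-1}\chi+O(\eta)=O(\eta),$$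
because $\sum_ic_i\tau_i=0$: the drifts cancel. The last is at most $A^2\int\mathcal R_s\chi\le\frac54A^2I_0$. So, if $\eta$ is small enough, $E_s\le E_{s-1}+\frac54A^2I_0+C\eta\le E_{s-1}+2A^2I_0$, and
$$E_s\le2A^2I_0\,s .$$
Since $1-\rho(T/N)\le|T|^2/N^2$ (the left side is $0$ for $|T|\le N$ and at most $1$ otherwise), (F1) and (3) give for $1\le s\le K$
$$\int\rho_{s-1}\mathcal R_{s-1}\chi\ \ge\ \int\mathcal R_{s-1}\chi-\frac{E_{s-1}}{N^2}\ \ge\ I_0-KJ\eta-\frac{2A^2K}{N^2}I_0\ \ge\ \frac{I_0}2.\tag{6}$$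

**Step 4: the pairing with the source has size $K$.** First, $|C_{s,1}|\le1$ gives $\|S\|_{L^1}\le\sum_s\int\mathcal R_{s-1}\chi\le2KI_0$. Take $\alpha=(m,0,\dots,0)$. As $\zeta=1$ on $\operatorname{supp}\chi$, (F5) gives
$$\int\partial_1^mg_*\,S\ \ge\ \sum_{s=1}^K\sum_kc_{j(k)}\theta_{j(k)}^\alpha\int\rho_{s(k)-1}C_k\,C_{s,1}\mathcal R_{s-1}\chi-2KI_0\eta .$$
For $k=(s,1)$ the coefficient is $c_1e_1^\alpha=1$ and (F3) gives at least $\frac12\int\rho_{s-1}\mathcal R_{s-1}\chi-\eta$. The other terms, at most $K\cdot KJ$ in number, are $O(\eta)$ each, again by (F3). With (6) and $\eta$ small,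
$$\int\partial_1^mg_*\,S\ \ge\ \frac{KI_0}4-CK^2\eta-2KI_0\eta\ \ge\ \frac{KI_0}8.\tag{7}$$

**Step 5: the pairing with any divergence is bounded independently of $N$.** Let $w\in W^{m+1,\infty}(B,\mathbb R^n)$ and $G=\|D^{m+1}w\|_\infty$. Subtracting from $w$ its Taylor polynomial of degree $m$ at $0$ changes neither $D^{m+1}w$ nor $\partial_1^m\operatorname{div}w$, so we may assume $\|w\|_{W^{m+1,\infty}(B)}\le CG$. Then every derivative of $w$ of order $m$ has $W^{1,\infty}$ norm at most $CG$, and may serve as $\psi$ in (F2).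

For $i\ge2$, $C_{s,1}$ depends only on $x_1$, so integrating by parts in $x_i$ and using (F2) with $k=(s,1)$,
$$\Big|\int\partial_i\partial_1^mw_i\,C_{s,1}\mathcal R_{s-1}\chi\Big|=\Big|\int\partial_1^mw_i\,C_{s,1}\,\partial_i(\mathcal R_{s-1}\chi)\Big|\le CG\eta .$$
For $i=1$ we use Lemma 3(b). For every $k$, with $j=j(k)$, $C_k$ is constant along $\theta_j^\perp$, so
$$\Big|\int p_j(\partial)w_1\,C_kR_{k-1}\chi\Big|=\Big|\int M_j(\partial)w_1\,C_k\,(\theta_j^\perp\cdot\nabla)(R_{k-1}\chi)\Big|\le CG\eta.\tag{8}$$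
For $j(k)=1$, (8) replaces $\partial_1^{m+1}w_1$ by $\ell(\partial)w_1$. For $j(k)\ge2$, (8) says that $\int\ell(\partial)w_1C_kR_{k-1}\chi$ is $O(G\eta)$, so it may be added. Therefore
$$\sum_s\int\partial_1^{m+1}w_1\,C_{s,1}\mathcal R_{s-1}\chi=\sum_k\int\ell(\partial)w_1\,C_kR_{k-1}\chi+O(GKJ\eta).$$
Now all factors are present and the sum telescopes: $\sum_kC_kR_{k-1}=\sum_k(R_k-R_{k-1})=\mathcal R_K-1$. So the right side equals $\int\ell(\partial)w_1(\mathcal R_K-1)\chi+O(GKJ\eta)$. Since $\mathcal R_K\ge0$ and $\int\mathcal R_K\chi\le2I_0$, the integral is at most $CG\cdot3I_0$ in absolute value; and $KJ\eta\le1$. Adding the terms with $i\ge2$, at most $(n-1)K$ in number,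
$$\Big|\int\partial_1^m\operatorname{div}w\,S\Big|\le C_1G,\qquad C_1\text{ independent of }N.\tag{9}$$

**Step 6: normalization.** Suppose $\|\partial_1^m(\operatorname{div}w-g_*)\|_\infty\le\frac1{32}$. Then $|\int\partial_1^m(\operatorname{div}w-g_*)S|\le\frac1{32}\cdot2KI_0=KI_0/16$, and by (7) and (9), $C_1G\ge KI_0/8-KI_0/16=KI_0/16$. By (3), $G\ge c'N^2$ with $c'>0$ independent of $N$. On the other hand (4) and (F5) give $|\partial^\alpha g_*|\le2N+A+1\le C_2N$ for $|\alpha|=m$. Put
$$g=\frac{g_*}{C_2N},\qquad c=\frac{\min(\frac1{32},c')}{C_2}.$$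
Then $|\partial^\alpha g|\le1$ for $|\alpha|=m$. If $\|\partial_1^m(\operatorname{div}w-g)\|_\infty\le c/N$, then $C_2Nw$ satisfies the above assumption, since $C_2N\cdot c/N\le\frac1{32}$. Hence $C_2N\|D^{m+1}w\|_\infty\ge c'N^2$, that is, $\|D^{m+1}w\|_\infty\ge cN$. This proves Lemma 2, and with Section 3, Theorem A. $\square$

## 7. Densities close to $1$: a fixed point, and its dependence on $q$

We turn to Theorem B. Fix $q_j=n+1+j$, $j\ge0$. For $n<q<\infty$ we use freely that $W^{1,q}(\Omega)\subset C^0(\overline\Omega)$, that $W^{k,q}(\Omega)$ is an algebra for $k\ge1$, and that $C^\infty(\overline\Omega)$ is dense in $W^{k,q}(\Omega)$.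

**Reciprocals.** If $h\in W^{m,q}$ and $h\ge\beta>0$, then $1/h\in W^{m,q}$ with norm bounded in terms of $\beta$ and $\|h\|_{W^{m,q}}$. Indeed $1/h\in L^\infty$ and $\nabla(1/h)=-h^{-2}\nabla h\in L^q$. If $1/h\in W^{k,q}$ with $1\le k<m$, then $h^{-2}$ and $\nabla h$ are in $W^{k,q}$, so $\nabla(1/h)\in W^{k,q}$ and $1/h\in W^{k+1,q}$. If $h_k\to h$ in $W^{m,q}$ and $h_k,h\ge\beta$, then $\frac1{h_k}-\frac1h=(h-h_k)\frac1{h_k}\frac1h\to0$ in $W^{m,q}$.

**Moser estimate.** For $a_1,\dots,a_d\in W^{m,q}(\Omega)$,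
$$\Big\|\prod_ia_i\Big\|_{W^{m,q}}\le C_{q,d}\sum_i\|a_i\|_{W^{m,q}}\prod_{l\ne i}\|a_l\|_\infty.\tag{10}$$
By induction on $d$ it suffices to take $d=2$, with factors $a,b$. By Stein's extension operator, which is bounded $W^{k,p}(\Omega)\to W^{k,p}(\mathbb R^n)$ for all $k\ge0$, $1\le p\le\infty$, we may work on $\mathbb R^n$. For $k=0$, $\|ab\|_{L^q}\le\|a\|_\infty\|b\|_{L^q}$. For $1\le k\le m$, $0\le i\le k$, Hölder's inequality with exponents $qk/i$ and $qk/(k-i)$ and the Gagliardo–Nirenberg inequality $\|D^ia\|_{L^{qk/i}}\le C\|a\|_\infty^{1-i/k}\|D^ka\|_{L^q}^{i/k}$ give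
$$\|D^ia\,D^{k-i}b\|_{L^q}\le C\big(\|a\|_\infty\|D^kb\|_{L^q}\big)^{1-i/k}\big(\|b\|_\infty\|D^ka\|_{L^q}\big)^{i/k},$$
and Young's inequality finishes.

**Right inverse of the divergence.** For $g\in W^{k,q}(\Omega)$, $k\ge1$, $1<q<\infty$, $\int_\Omega g=0$, there is a unique $v\in W^{k+1,q}$ (with $p\in W^{k,q}$ unique up to constants) such that
$$-\Delta v+\nabla p=0,\qquad\operatorname{div}v=g,\qquad v|_{\partial\Omega}=0,\qquad\|v\|_{W^{k+1,q}}\le C_{k,q}\|g\|_{W^{k,q}}.\tag{11}$$
This is Theorem IV.6.1 of G. P. Galdi, *An Introduction to the Mathematical Theory of the Navier–Stokes Equations*, 2nd ed. Put $Lg=v$. By uniqueness $L$ does not depend on $k,q$. If $g\in C^\infty(\overline\Omega)$, then $Lg\in\bigcap_kW^{k+1,q}=C^\infty(\overline\Omega)$.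

**Definition.** A map $u\in C^1(\overline\Omega,\mathbb R^n)$ is *admissible* if it is a homeomorphism of $\overline\Omega$ onto itself with $u(\Omega)=\Omega$, $u=\mathrm{id}$ on $\partial\Omega$, and $\det\nabla u>0$ on $\overline\Omega$.

For example, the twists of Section 2 are admissible on the disk; a rotation of the disk by an angle that is not a multiple of $2\pi$ is not, because it moves the boundary.

**Lemma 4.**
(i) Compositions and inverses of admissible maps are admissible; if the maps are in $C^\infty(\overline\Omega)$, so are the compositions and inverses.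
(ii) If $v\in C^1(\overline\Omega)$ and $v=0$ on $\partial\Omega$, the extension of $v$ by $0$ is Lipschitz on $\mathbb R^n$ with constant $\sup|\nabla v|$. In particular an admissible $u$, extended by the identity, is Lipschitz with constant at most $1+\sup|\nabla u-I|$.
(iii) If $v\in C^1(\overline\Omega,\mathbb R^n)$, $v=0$ on $\partial\Omega$ and $|\nabla v|\le\frac12$, then $\mathrm{id}+v$ is admissible.
(iv) If $v\in W^{1,n}_0(\Omega,\mathbb R^n)$, then $\int_\Omega\det(I+\nabla v)=|\Omega|$.

**Proof.** (i) On $\Omega$, $\nabla(u\circ v)=(\nabla u\circ v)\nabla v$ since $v(\Omega)=\Omega$, and the right side extends continuously to $\overline\Omega$ with positive determinant. For inverses, $u^{-1}$ is a homeomorphism of $\overline\Omega$, is $C^1$ on $\Omega$ by the inverse function theorem, and $\nabla(u^{-1})=(\nabla u)^{-1}\circ u^{-1}$ extends continuously to $\overline\Omega$, with positive determinant. For smooth maps differentiate these formulas repeatedly.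

(ii) Let $x,y\in\mathbb R^n$. If $[x,y]\subset\Omega$, use the mean value inequality. Otherwise let $x'$ and $y'$ be the first and last points of $[x,y]$ not in $\Omega$. Then $v(x')=v(y')=0$, and the mean value inequality on $[x,x']$ and $[y',y]$ gives $|v(x)-v(y)|\le\sup|\nabla v|(|x-x'|+|y'-y|)\le\sup|\nabla v||x-y|$. For the last claim take $v=u-\mathrm{id}$.

(iii) By (ii), the extension of $\mathrm{id}+v$ is the identity plus a map with Lipschitz constant $\frac12$, hence a homeomorphism of $\mathbb R^n$. It is the identity outside $\Omega$, so it maps $\Omega$ onto $\Omega$. As $I+t\nabla v$ is invertible for $t\in[0,1]$, $\det(I+\nabla v)>0$.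

(iv) Let $v\in C_c^\infty(\Omega,\mathbb R^n)$. The rows of the cofactor matrix of a gradient are divergence free (Piola's identity), so
$$\frac d{dt}\det(I+t\nabla v)=\sum_{i,j}\operatorname{cof}(I+t\nabla v)_{ij}\,\partial_jv_i=\sum_j\partial_j\Big(\sum_i\operatorname{cof}(I+t\nabla v)_{ij}\,v_i\Big),$$
which has integral $0$. Integrate over $t\in[0,1]$. The general case follows by density, since $v\mapsto\det(I+\nabla v)$ is continuous from $W^{1,n}$ to $L^1$. $\square$

**Lemma 5 (small data).** For each $q\ge q_0$ there are $\delta(q)>0$ and $C_q$ such that: if $F\in W^{m,q}$, $\int_\Omega F=|\Omega|$ and $\|F-1\|_{W^{1,q_0}}\le\delta(q)$, then there is $v\in W^{m+1,q}\cap W^{1,q}_0$ with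
$$|\nabla v|\le\tfrac12,\qquad\det(I+\nabla v)=F,\qquad\|v\|_{W^{m+1,q}}\le2C_q\|F-1\|_{W^{m,q}}.$$
The map $v$ is given by a construction independent of $q$: if the hypotheses hold for two values of $q$, the same $v$ results.

**Proof.** *Solve in the weak norm.* Let $Q(X)=\det(I+X)-1-\operatorname{tr}X$, a polynomial with terms of degrees $2,\dots,n$ only. For $v\in W^{2,q_0}\cap W^{1,q_0}_0$ put $\Phi(v)=L(F-1-Q(\nabla v))$. This makes sense: $\int Q(\nabla v)=0$ by Lemma 4(iv) and $\int\operatorname{div}v=0$. As $W^{1,q_0}$ is an algebra, for norms $\le1$,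
$$\|Q(\nabla v)-Q(\nabla v')\|_{W^{1,q_0}}\le C\big(\|v\|_{W^{2,q_0}}+\|v'\|_{W^{2,q_0}}\big)\|v-v'\|_{W^{2,q_0}} .$$
Let $C_*$ be the norm of $L:W^{1,q_0}\to W^{2,q_0}$. On the set $\{\|v\|_{W^{2,q_0}}\le2C_*\delta\}$ we have $\|\Phi(v)\|_{W^{2,q_0}}\le C_*(\delta+C\delta^2)$, and $\Phi$ has Lipschitz constant at most $C\delta$. So there is $\delta_0>0$ such that, if $\|F-1\|_{W^{1,q_0}}\le\delta\le\delta_0$, then $\Phi$ is a contraction of this set into itself, and on the set $|\nabla v|\le\frac12$ and $\|\nabla v\|_\infty\le C\delta\le1$. The sequence $v_0=0$, $v_{i+1}=\Phi(v_i)$, whose definition involves neither $q$ nor $\delta$, converges in $W^{2,q_0}$ to a fixed point $v$. Then $\operatorname{div}v=F-1-Q(\nabla v)$, which is $\det(I+\nabla v)=F$.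

*Bound the strong norm.* Inductively $v_i\in W^{m+1,q}$. Let $C_q$ be the norm of $L:W^{m,q}\to W^{m+1,q}$. Each term of $Q$ has degree $\ge2$ and $\|\nabla v_i\|_\infty\le C\delta\le1$, so (10) gives
$$\|v_{i+1}\|_{W^{m+1,q}}\le C_q\|F-1\|_{W^{m,q}}+C_qC_q'\,\delta\,\|v_i\|_{W^{m+1,q}} .$$
Take $\delta=\delta(q)\le\delta_0$ with $C_qC_q'\delta(q)\le\frac12$. By induction $\|v_i\|_{W^{m+1,q}}\le2C_q\|F-1\|_{W^{m,q}}$ for all $i$; pass to the weak limit. $\square$

Note which norms appear: smallness is asked only in the weak norm $W^{1,q_0}$, and the strong norm of $F-1$ may be large.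

Lemma 5 does not settle the general case, even for densities near $1$. The requirement $C_qC_q'\delta(q)\le\frac12$ depends on $q$, and a given $F$ with $F-1$ small is handled only for those $q$ with $\|F-1\|_{W^{1,q_0}}\le\delta(q)$. This is not only a weakness of bookkeeping. Suppose $\delta(q)\ge\delta>0$ and $C_q\le C$ along a sequence $q\to\infty$. Then for every $F\in W^{m,\infty,+}(\Omega)$ with $\|F-1\|_{W^{1,q_0}}<\delta$ the same $v$ would be bounded in $W^{m+1,q}$ along that sequence, so $v\in W^{m+1,\infty}$; these $F$ form a nonempty open set, and this contradicts Theorem A.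

So one application of the fixed point belongs to one exponent, and a larger exponent needs a density closer to $1$. The way out is to let $q$ grow along an infinite sequence of corrections. Suppose $y_j\in W^{m+1,q_{j+1}}$ solves (1). Replace it by a *smooth* admissible map $u_{j+1}$ very close to $y_j$ in $W^{m+1,q_{j+1}}$. It no longer solves (1), but the remaining density $(f/\det\nabla u_{j+1})\circ u_{j+1}^{-1}$ is as close to $1$ as we like in the weak norm, so Lemma 5 applies at the next exponent $q_{j+2}$. The new solution $y_{j+1}=(\mathrm{id}+v_{j+1})\circ u_{j+1}$ is in $W^{m+1,q_{j+2}}$. And since Lemma 5 gives the same $v_{j+1}$ at the old exponent $q_{j+1}$, with an estimate, $y_{j+1}$ is close to $y_j$ in $W^{m+1,q_{j+1}}$. For this we must compose with maps and approximate by smooth maps, with constants known in advance.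

Set $\delta_j=\min_{i\le j}\delta(q_i)$.

## 8. Composition, flow and smoothing of admissible maps

**Lemma 6 (composition).** Let $q\ge q_0$, let $u\in W^{m+1,q}$ be admissible with $\|u\|_{W^{m+1,q}}\le\mathcal B$ and $\det\nabla u\ge\beta>0$. Then $u^{-1}\in W^{m+1,q}$, and there is $\Gamma=\Gamma(q,\mathcal B,\beta)\ge1$ (depending also on $n,m,\Omega$) such that $\|u^{-1}\|_{W^{m+1,q}}\le\Gamma$, $\|H\circ u^{\pm1}\|_{W^{k,q}}\le\Gamma\|H\|_{W^{k,q}}$ for $0\le k\le m+1$, and $\|H\circ u^{\pm1}\|_{W^{1,q_0}}\le\Gamma\|H\|_{W^{1,q_0}}$.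

**Proof.** *Composition with $u$.* By density take $H\in C^\infty(\overline\Omega)$. Note that $u\in C^m(\overline\Omega)$. The derivative $D^k(H\circ u)$ is a sum of terms $(D^jH\circ u)\prod_{l\le j}D^{i_l}u$ with $i_l\ge1$, $\sum_li_l=k$. Derivatives of $u$ of order $\le m$ are bounded, and by change of variables $\|D^jH\circ u\|_{L^q}\le\beta^{-1/q}\|D^jH\|_{L^q}$. A derivative of $u$ of order $m+1$ occurs only if $k=m+1$ and $j=1$; then $\|DH\|_\infty\le C\|H\|_{W^{m+1,q}}$, as $m+1\ge2$ and $q>n$. The bounds in $W^{1,q}$ and $W^{1,q_0}$ need only the $C^1$ bound of $u$ and the lower bound of $\det\nabla u$.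

*The inverse.* We have $\nabla(u^{-1})=\mathcal G\circ u^{-1}$, where $\mathcal G=(\nabla u)^{-1}\in W^{m,q}$ has norm controlled by $\mathcal B,\beta$, by the algebra property and the result on reciprocals. So $u^{-1}$ is controlled in $C^1$, and $\det\nabla u^{-1}\ge1/\sup\det\nabla u$. Hence $\mathcal G\circ u^{-1}\in W^{1,q}$, that is, $u^{-1}\in W^{2,q}$. If $u^{-1}\in W^{j,q}$ with $2\le j\le m$, the first part applied to $u^{-1}$, with $m$ replaced by $j-1$ and $k=j$, gives $\mathcal G\circ u^{-1}\in W^{j,q}$, that is, $u^{-1}\in W^{j+1,q}$. By induction $u^{-1}\in W^{m+1,q}$ with controlled norm. Now apply the first part to $u^{-1}$. $\square$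

**Lemma 7 (Moser flow).** Let $\sigma\in C^\infty(\overline\Omega)$, $\sigma\ge\beta>0$, $\|\sigma\|_{C^1}\le\mathcal B$, $\int_\Omega\sigma=|\Omega|$. There is an admissible $\Psi\in C^\infty(\overline\Omega)$ with $\det\nabla\Psi=\sigma$ and $|\nabla\Psi|,|\nabla\Psi^{-1}|\le\Lambda(\beta,\mathcal B)$.

**Proof.** *The field.* Let $z=L(\sigma-1)\in C^\infty(\overline\Omega)$, $\sigma_t=(1-t)\sigma+t\ge\min(\beta,1)$ and $V_t=z/\sigma_t$ for $t\in[0,1]$. Then $V_t=0$ on $\partial\Omega$ and
$$\partial_t\sigma_t+\operatorname{div}(\sigma_tV_t)=(1-\sigma)+(\sigma-1)=0.$$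
As $\|z\|_{C^1}\le C\|z\|_{W^{2,q_0}}\le C\|\sigma-1\|_{W^{1,q_0}}$, we have $|\nabla V_t|\le C(\beta,\mathcal B)$ on $\Omega$.

*The flow.* Extend $\sigma$ and $z$ to smooth functions on $\mathbb R^n$. The extended $\sigma_t$ is positive for all $t\in[0,1]$ on a neighborhood of $\overline\Omega$, so multiplying $z/\sigma_t$ by a cutoff equal to $1$ near $\overline\Omega$ extends $V$ to a smooth field on $[0,1]\times\mathbb R^n$ with compact support in $x$. Its flow $\Psi_t$, $\Psi_0=\mathrm{id}$, consists of smooth diffeomorphisms of $\mathbb R^n$. Points of $\partial\Omega$ are stationary; by uniqueness no other trajectory meets $\partial\Omega$, so trajectories starting in $\Omega$, respectively in $\mathbb R^n\setminus\overline\Omega$, stay there, and $\Psi_t(\Omega)=\Omega$. So $\Psi_t$ is admissible and in $C^\infty(\overline\Omega)$.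

*Bounds and determinant.* From $\frac d{dt}\nabla\Psi_t=(\nabla V_t\circ\Psi_t)\nabla\Psi_t$ and $\frac d{dt}(\nabla\Psi_t)^{-1}=-(\nabla\Psi_t)^{-1}(\nabla V_t\circ\Psi_t)$, Grönwall's inequality gives $|\nabla\Psi_t|,|(\nabla\Psi_t)^{-1}|\le e^{C(\beta,\mathcal B)}$ on $\Omega$. Finally
$$\frac d{dt}\big[\det\nabla\Psi_t\;\sigma_t\circ\Psi_t\big]=\det\nabla\Psi_t\,\big(\sigma_t\operatorname{div}V_t+\partial_t\sigma_t+V_t\cdot\nabla\sigma_t\big)\circ\Psi_t=0,$$
so $\det\nabla\Psi_1\cdot1=\sigma_0=\sigma$. Take $\Psi=\Psi_1$. $\square$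

**Lemma 8 (approximation).** If $y\in W^{m+1,q}$, $q\ge q_0$, is admissible, there are admissible $y_k\in C^\infty(\overline\Omega)$ with $y_k\to y$ in $W^{m+1,q}$.

**Proof.** The point is to keep the boundary values. Let $z=y-\mathrm{id}\in W^{m+1,q}\cap W^{1,q}_0$. Take $h_k\in C^\infty(\overline\Omega)$ with $h_k\to\Delta z$ in $W^{m-1,q}$ and let $z_k$ solve $\Delta z_k=h_k$, $z_k|_{\partial\Omega}=0$. Then $z_k\in C^\infty(\overline\Omega)$, and by the classical $L^q$ theory of the Dirichlet problem (Agmon–Douglis–Nirenberg) $\|z_k-z\|_{W^{m+1,q}}\le C\|h_k-\Delta z\|_{W^{m-1,q}}\to0$. Hence $z_k\to z$ in $C^1(\overline\Omega)$. Put $y_k=\mathrm{id}+z_k=y+(z_k-z)$. Then $y_k\circ y^{-1}=\mathrm{id}+(z_k-z)\circ y^{-1}$, where $(z_k-z)\circ y^{-1}$ vanishes on $\partial\Omega$ and has gradient tending uniformly to $0$. By Lemma 4(iii) it is admissible for large $k$; hence so is $y_k=(y_k\circ y^{-1})\circ y$. $\square$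

## 9. Proof of Theorem B: raising the exponent along the iteration

**Step 1: necessity.** If $u\in\bigcap_qW^{m+1,q}$ solves (1), then $f=\det\nabla u\in W^{m,q}$ for all $q>n$ by the algebra property, hence for all $q<\infty$. Since $u-\mathrm{id}\in W_0^{1,n}$, Lemma 4(iv) gives $\int_\Omega f=|\Omega|$.

From now on $f\in\bigcap_qW^{m,q}$, $\int_\Omega f=|\Omega|$ and $\beta:=\frac12\inf f>0$; $f$ is continuous on $\overline\Omega$. We construct admissible $u_j\in C^\infty(\overline\Omega)$, $j\ge0$, such that with $f_j=\det\nabla u_j$ and $F_j=(f/f_j)\circ u_j^{-1}$,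
$$\|F_j-1\|_{W^{1,q_0}}\le\delta_{j+1}.\tag{12}$$

**Step 2: the start $u_0$.** The task is a smooth admissible map whose determinant is close to $f$, *after* composition with its inverse. Taking $\Psi$ from Lemma 7 for a smooth $\varphi$ close to $f$ is natural, but as $\varphi\to f$ one needs $|\nabla\Psi^{-1}|$ to stay bounded, and Lemma 7 gives this only if $\|\varphi\|_{C^1}$ stays bounded. For Lipschitz $f$ one can extend and mollify, but when $m=1$ our $f$ need not be Lipschitz. So we fix $\varphi$ once and correct inside.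

Choose $\varphi\in C^\infty(\overline\Omega)$, $\varphi>0$, so close to $f$ in $W^{1,q_0}$ that with $\lambda=|\Omega|/\int_\Omega(f/\varphi)$ we have $\|\lambda f/\varphi-1\|_{W^{1,q_0}}\le\delta_1$. This is possible since $f/\varphi\to1$ in $W^{1,q_0}$ and $\lambda\to1$ as $\varphi\to f$ in $W^{1,q_0}$. The density $\lambda f/\varphi$ is in $W^{m,q_1}$ and has integral $|\Omega|$. Lemma 5 with $q=q_1$ and Lemma 4(iii) give an admissible $y\in W^{m+1,q_1}$ with $\det\nabla y=\lambda f/\varphi$. Let $y_k\to y$ in $W^{m+1,q_1}$ as in Lemma 8; these auxiliary maps are used in this step only. Put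
$$\mu_k=\frac{|\Omega|}{\int_\Omega\varphi\det\nabla y_k}\longrightarrow\frac{|\Omega|}{\int_\Omega\lambda f}=\frac1\lambda,\qquad\sigma_k=\mu_k\,\varphi\circ y_k^{-1}\in C^\infty(\overline\Omega),\qquad\int_\Omega\sigma_k=\mu_k\int_\Omega\varphi\det\nabla y_k=|\Omega|.$$
For large $k$, $y_k$ is bounded in $C^1$ and $\det\nabla y_k$ is bounded below, so $y_k^{-1}$ is bounded in $C^1$. As $\varphi$ is fixed, the $\sigma_k$ are bounded in $C^1$ and bounded below by a positive constant. Lemma 7 gives smooth admissible $\Psi_k$ with $\det\nabla\Psi_k=\sigma_k$ and $|\nabla\Psi_k^{\pm1}|$ bounded uniformly in $k$. Let $U_k=\Psi_k\circ y_k$. Then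
$$\det\nabla U_k=(\sigma_k\circ y_k)\det\nabla y_k=\mu_k\varphi\det\nabla y_k\longrightarrow\frac1\lambda\,\varphi\,\frac{\lambda f}\varphi=f\quad\text{in }W^{m,q_1}.$$
The $\nabla U_k^{\pm1}$ are uniformly bounded and $\det\nabla U_k^{-1}$ is uniformly bounded below. So, by change of variables and the chain rule,
$$\|(f/\det\nabla U_k)\circ U_k^{-1}-1\|_{W^{1,q_0}}\le C\|f/\det\nabla U_k-1\|_{W^{1,q_0}}\to0 .$$
Take $u_0=U_k$ with $k$ large; then (12) holds for $j=0$.

**Step 3: an exact solution from $u_j$.** Suppose $u_j$ satisfies (12). Since $u_j,u_j^{-1}\in C^\infty(\overline\Omega)$, $F_j\in\bigcap_qW^{m,q}$, and $\int F_j=\int\frac f{f_j}\det\nabla u_j=|\Omega|$. As $\delta_{j+1}\le\delta(q_{j+1})$, Lemma 5 with $q=q_{j+1}$ gives $v_j\in W^{m+1,q_{j+1}}$ with $\det(I+\nabla v_j)=F_j$. Set $y_j=(\mathrm{id}+v_j)\circ u_j$. It is admissible by Lemma 4(iii),(i), it is in $W^{m+1,q_{j+1}}$ by Lemma 6, and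
$$\det\nabla y_j=(F_j\circ u_j)\,f_j=f .$$

**Step 4: the next smooth map $u_{j+1}$.** The order of choices matters. First fix
$$\mathcal B_{j+1}=\|y_j\|_{W^{m+1,q_{j+1}}}+1,\qquad\Gamma_{j+1}=\Gamma(q_{j+1},\mathcal B_{j+1},\beta)\ \text{ from Lemma 6.}$$
Only then choose $u_{j+1}$. By Lemma 8, smooth admissible maps $u$ approximate $y_j$ arbitrarily well in $W^{m+1,q_{j+1}}$, and then $\det\nabla u\to f$ and $f/\det\nabla u\to1$ in $W^{m,q_{j+1}}$, hence also in $W^{1,q_0}$ and uniformly. So there is a smooth admissible $u_{j+1}$ with $f_{j+1}=\det\nabla u_{j+1}\ge\beta$ and, for $g_{j+1}=f/f_{j+1}-1$,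
$$\|u_{j+1}-y_j\|_{W^{m+1,q_{j+1}}}\le2^{-j-1},\quad\Gamma_{j+1}\|g_{j+1}\|_{W^{1,q_0}}\le\delta_{j+2},\quad2C_{q_{j+1}}\Gamma_{j+1}^2\|g_{j+1}\|_{W^{m,q_{j+1}}}\le2^{-j-1}.\tag{13}$$
Since $\|u_{j+1}\|_{W^{m+1,q_{j+1}}}\le\mathcal B_{j+1}$, Lemma 6 applies to $u_{j+1}$ with the constant $\Gamma_{j+1}$. As $F_{j+1}-1=g_{j+1}\circ u_{j+1}^{-1}$, the second inequality of (13) gives (12) for $j+1$. So Step 3 defines $v_{j+1}$, by Lemma 5 at the exponent $q_{j+2}$, and $y_{j+1}\in W^{m+1,q_{j+2}}$.

**Step 5: the new solution is close to the old one in the old norm.** Since also $\delta_{j+2}\le\delta(q_{j+1})$, Lemma 5 at the exponent $q_{j+1}$ produces *the same* $v_{j+1}$ and gives $\|v_{j+1}\|_{W^{m+1,q_{j+1}}}\le2C_{q_{j+1}}\|F_{j+1}-1\|_{W^{m,q_{j+1}}}$. With Lemma 6 (used twice) and (13),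
$$\|y_{j+1}-u_{j+1}\|_{W^{m+1,q_{j+1}}}=\|v_{j+1}\circ u_{j+1}\|_{W^{m+1,q_{j+1}}}\le\Gamma_{j+1}\cdot2C_{q_{j+1}}\cdot\Gamma_{j+1}\|g_{j+1}\|_{W^{m,q_{j+1}}}\le2^{-j-1}.$$
Consequently
$$\|y_{j+1}-y_j\|_{W^{m+1,q_{j+1}}}\le2^{-j}.\tag{14}$$

**Step 6: the limit solves the equation.** Fix $q<\infty$. For all $j$ with $q_{j+1}\ge q$, Hölder's inequality and (14) give $\|y_{j+1}-y_j\|_{W^{m+1,q}}\le C_\Omega2^{-j}$. The finitely many other $j$ do not matter, so $y_j\to u$ in $W^{m+1,q}$ for *every* $q<\infty$, hence also in $C^1(\overline\Omega)$. Since $\det\nabla y_j=f$ and $y_j=\mathrm{id}$ on $\partial\Omega$ for all $j$, the map $u\in\bigcap_{q<\infty}W^{m+1,q}$ solves (1).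

**Step 7: the limit is a diffeomorphism.** The $y_j$ are bounded in $C^1$ and $\det\nabla y_j=f\ge2\beta$, so $\nabla y_j^{-1}=(\nabla y_j)^{-1}\circ y_j^{-1}$ is bounded uniformly in $j$. Lemma 4(ii) applied to $y_j^{-1}$ gives $|y_j(x)-y_j(x')|\ge\Lambda^{-1}|x-x'|$ on $\overline\Omega$ with $\Lambda$ independent of $j$; in the limit $u$ is injective. Also $u(\overline\Omega)=\overline\Omega$. Indeed $u(\overline\Omega)\subset\overline\Omega$; and if $p\in\overline\Omega$ and $y_j(x_j)=p$, any limit point $x$ of $(x_j)$ satisfies $u(x)=p$ by uniform convergence. Injectivity and $u=\mathrm{id}$ on $\partial\Omega$ then give $u(\Omega)=\Omega$. A continuous bijection of a compact set onto itself is a homeomorphism, and $\det\nabla u=f>0$ on $\overline\Omega$. So $u$ is admissible, hence a $C^1$-diffeomorphism of $\overline\Omega$ by Lemma 4(i). Lemma 6 at each $q\ge q_0$ gives $u^{-1}\in\bigcap_qW^{m+1,q}$. This proves Theorem B. $\square$
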